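\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}

\title{A universal splitting set whose Turing degree\\ is not wtt-topped}


\begin{abstract}
A computably enumerable set $A$ has the universal splitting property if every c.e.\ set $B\le_T A$ is Turing equivalent to one half of some c.e.\ splitting of $A$. It is a wtt-top if every c.e.\ set $B\le_T A$ is even wtt-reducible to $A$. We construct a c.e.\ set $A$ with the universal splitting property such that for every c.e.\ $C\le_T A$ there is a c.e.\ $D\le_T A$ with $D\not\le_{\mathrm{wtt}}C$. Hence there is a c.e.\ Turing degree that contains a set with the universal splitting property but no wtt-top. On the other hand, every c.e.\ degree containing a wtt-top contains a set with the universal splitting property. The degree of $A$ is low$_2$ and not low, and the conclusion about $C$ extends to all $\omega$-c.e.\ sets $C\le_T A$.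
\end{abstract}

\section{Introduction}

\subsection*{The two notions}

Sets are sets of natural numbers, and c.e.\ means computably enumerable. If $\Phi$ is a Turing functional, the \emph{use} of a convergent computation $\Phi^X(n)$ is a number that exceeds all oracle queries made in it. We write $B\le_{\mathrm{wtt}}A$ if there are a functional $\Gamma$ and a computable function $g$ such that $B=\Gamma^A$ and all queries in the computation of $\Gamma^A(n)$ are $<g(n)$. A set $A$ is \emph{low} if $A'\equiv_T\emptyset'$ and \emph{low$_2$} if $A''\equiv_T\emptyset''$. The restriction of $X$ to the numbers $<n$ is $X\restriction n$.

Two c.e.\ sets $A_1,A_2$ \emph{split} $A$, written $A_1\sqcup A_2=A$, if $A_1\cup A_2=A$ and $A_1\cap A_2=\emptyset$. In this case $A_1\le_{\mathrm{wtt}}A$: to decide $y\in A_1$, ask whether $y\in A$, and if so, wait until $y$ is enumerated into $A_1$ or into $A_2$. So the halves of the splittings of $A$ have degrees at most that of $A$. The first notion says that all c.e.\ degrees below $A$ arise in this way: a c.e.\ set $A$ has the \emph{universal splitting property} (USP) if for every c.e.\ set $B\le_T A$ there is a splitting $A_1\sqcup A_2=A$ into c.e.\ sets with $A_1\equiv_T B$.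

The second notion says that $A$ computes c.e.\ sets only with computably bounded use: a c.e.\ set $A$ is a \emph{wtt-top} if $B\le_{\mathrm{wtt}}A$ for every c.e.\ set $B\le_T A$. A c.e.\ Turing degree is \emph{wtt-topped} if it contains a wtt-top. For instance, the $m$-complete set $K$ is a wtt-top, since every c.e.\ set is $m$-reducible to it.

\subsection*{The question}

The two notions are closely related. In one direction, every wtt-topped degree contains a set with the USP; we prove this in Section~\ref{sec:top}, since the short proof is also the model for part of the main construction. For the other direction, and for the location of possible exceptions, the following facts are known; we quote them in the form in which they accompany the problem of \cite{R}.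
\begin{itemize}
\item[(i)] If $A$ is low and has the USP, then $A$ is a wtt-top (Ambos-Spies and Fejer).
\item[(ii)] If $A$ is incomplete and has the USP, then $A$ is low$_2$.
\item[(iii)] There are c.e.\ sets with the USP which are not wtt-tops (Theorem 1.2 of \cite{R}).
\end{itemize}
So among low c.e.\ degrees, being wtt-topped is the same as containing a set with the USP. Fact (iii) does not decide whether this holds for all c.e.\ degrees, because a set that is not a wtt-top may be Turing equivalent to a wtt-top. The problem posed in \cite{R} is whether (iii) can be improved to yield a non-wtt-topped degree which contains a set with the USP. The answer is yes.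

\begin{theorem}\label{thm:main}
There is a c.e.\ set $A$ with the universal splitting property such that for every c.e.\ set $C\le_T A$ there is a c.e.\ set $D\le_T A$ with $D\not\le_{\mathrm{wtt}}C$. In particular, the degree of $A$ is not wtt-topped.
\end{theorem}

The last sentence follows at once: if $C\equiv_T A$ were a wtt-top, then every c.e.\ $D\le_T A\equiv_T C$ would satisfy $D\le_{\mathrm{wtt}}C$.

A set $C$ is \emph{$\omega$-c.e.}\ if there are a computable $0$-$1$-valued function $c$ and a computable function $b$ such that $C(x)=\lim_s c(x,s)$ and $c(x,s)\ne c(x,s+1)$ for at most $b(x)$ many $s$.

\begin{theorem}\label{thm:compl}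
\begin{enumerate}
\item[(1)] Every wtt-topped c.e.\ degree contains a c.e.\ set with the universal splitting property. So, by Theorem~\ref{thm:main}, the wtt-topped degrees form a proper subclass of the degrees containing sets with this property.
\item[(2)] Every non-wtt-topped degree containing a set with the universal splitting property is low$_2$ and not low. This applies to the degree in Theorem~\ref{thm:main}.
\item[(3)] For $A$ as in Theorem~\ref{thm:main}, no $\omega$-c.e.\ set $C\le_T A$ satisfies $D\le_{\mathrm{wtt}}C$ for all c.e.\ sets $D\le_T A$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:top} proves the first sentence of Theorem~\ref{thm:compl}(1). Section~\ref{sec:ideas} explains the strategies for Theorem~\ref{thm:main} and shows, on the smallest example, how their conflict is resolved. Sections~\ref{sec:constr} and~\ref{sec:verif} contain the construction and its verification. Section~\ref{sec:compl} proves the rest of Theorem~\ref{thm:compl}.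

\section{Wtt-tops give universal splitting}\label{sec:top}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(1), first sentence]
Let $T$ be a wtt-top and let
\[
\hat A=\{\langle x,k\rangle: x\in T,\ k\in\omega\}.
\]
Then $\hat A\equiv_m T$. We show that $\hat A$ has the USP. Let $B\le_T\hat A$ be c.e. Then $B\le_T T$, so $B\le_{\mathrm{wtt}}T$, say $B=\Gamma^T$ with computable bound $g$; we count $\Gamma^X(n)[s]$ as convergent only if all queries are $<g(n)$. Choose a computable sequence $s_0<s_1<\cdots$ with
\[
B_{s_i}(n)=\Gamma^T(n)[s_i]\quad\text{for all } n<i .
\]
If $n<i$ and $n\in B_{s_{i+1}}\setminus B_{s_i}$, then $\Gamma^T(n)$ has value $0$ at $s_i$ and value $1$ at $s_{i+1}$, so some $x<g(n)$ lies in $T_{s_{i+1}}\setminus T_{s_i}$. For the least such $x$ put $\langle x,n\rangle$ into $A_1$. Put into $A_2$ all other $\langle x,k\rangle$ with $x\in T_{s_{i+1}}\setminus T_{s_i}$, for every $i$, and all $\langle x,k\rangle$ with $x\in T_{s_0}$. Once $x$ has appeared in $T$ we can tell for each $k$ to which side $\langle x,k\rangle$ belongs. So $A_1$ and $A_2$ are c.e.\ and $A_1\sqcup A_2=\hat A$.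

\emph{$B\le_T A_1$.} We have
\begin{equation}\label{eq:column}
n\in B\iff n\in B_{s_{n+1}}\ \text{ or }\ \langle x,n\rangle\in A_1\text{ for some }x<g(n).
\end{equation}
Indeed, if $n\in B\setminus B_{s_{n+1}}$, then $n\in B_{s_{i+1}}\setminus B_{s_i}$ for some $i>n$, and some $\langle x,n\rangle$ with $x<g(n)$ was put into $A_1$. Conversely, $\langle x,n\rangle$ enters $A_1$ only if $n\in B$.

\emph{$A_1\le_T B$.} Consider $\langle x,n\rangle$. If $n\notin B$ or $n\in B_{s_0}$, then $\langle x,n\rangle\notin A_1$. Otherwise find the unique $i$ with $n\in B_{s_{i+1}}\setminus B_{s_i}$; then $\langle x,n\rangle\in A_1$ iff $n<i$ and $x$ is the number chosen for $n$ at that step.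
\end{proof}

For each $n$ the proof uses a finite set of numbers, $R(n)=\{\langle x,n\rangle:x<g(n)\}$, one of which is put into $A_1$ when $n$ enters $B$ (unless this happens early). The set $R(n)$ depends computably on $n$, and in Theorem~\ref{thm:main} this has to be given up. For suppose that for every c.e.\ $B\le_T A$ there were a splitting $A_1\sqcup A_2=A$, a computable sequence of finite sets $R(n)$ and a computable function $f$ such that, as in \eqref{eq:column},
\[
n\in B\iff n\in B_{f(n)}\ \text{ or }\ R(n)\cap A_1\ne\emptyset
\]
for all but finitely many $n$. Then $B\le_{\mathrm{wtt}}A_1\le_{\mathrm{wtt}}A$ for all such $B$, and $A$ would be a wtt-top. In our construction the set $R(n)$ may be replaced by a new one when a smaller number enters $B$. It is then found from $A_1$ recursively, by first computing $B\restriction n$.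

\section{The strategies and their conflict}\label{sec:ideas}

This section is informal. It explains the objects of Section~\ref{sec:constr}; nothing in it is used in the proofs.

\subsection{Splitting}\label{ss:split}

Let $B=\Psi^A$ be given. A strategy $\pi$ builds $A_1$ and $A_2$. It acts at stages at which $\Psi^A$ and $B$ agree on $0,\dots,p$, where $p$ is a counter. For numbers $n<p$ not yet in $B$ it keeps a finite \emph{reserve} $R(n)$ of large numbers, among them a distinguished number $o(n)$. When it finds that $n$ has entered $B$, it makes sure that an element of $R(n)$ enters $A_1$; if necessary, it enumerates $o(n)$ into $A$ and $A_1$. In the latter case it discards all reserves $R(m)$ with $m>n$ and chooses new ones later. All other elements of $A$ go into $A_2$.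

This gives $A_1\equiv_T B$. If $B\restriction n$ is known, wait until all elements of $B\restriction n$ have appeared and have been dealt with. Then $R(n)$ is final, unless $n$ enters $B$, and if $n$ has not entered $B$ by then, $n\in B$ iff $R(n)\cap A_1\ne\emptyset$. Conversely, an element of $R(n)$ can enter $A_1$ only if $n\in B$, and only until $n$ has been dealt with.

One feature will be used again and again. Suppose that $\pi$ acts at stage $s$ and no work is left, that is, no $n\in B_s$ has a reserve. We call $s$ \emph{clean}. Then for every $n$ that already has a reserve when $\pi$ begins to act, $\Psi^A(n)[s]=0$ by a computation with use $<s$. So $\pi$ can be forced to enumerate $o(n)$ from such a reserve only after some other number $<s$ has entered $A$: the strategy $\pi$ reacts, but it never acts on its own.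

\subsection{Diagonalization}\label{ss:diag}

Let $C=\Phi^A$ be given. We build one c.e.\ set $D\le_T A$ and diagonalize against every functional $\Theta$ whose use is bounded by a computable function $\theta$. Take a candidate $x\notin D$ and a number $d(x)\notin A$. Wait until $t=\theta(x)$ converges, and then until $\Theta^C(x)=0$. At such a stage $t_0$ start a \emph{round}: put $d(x)$ into $A$. Let $t_1$ be the next stage at which $C$ and $\Phi^A$ agree again on more than $t$ arguments.
\begin{itemize}
\item If $C\restriction t$ has changed between $t_0$ and $t_1$, the round has failed. Choose a new $d(x)$ and wait for $\Theta^C(x)=0$ again.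
\item If $C\restriction t$ has not changed, \emph{attack}: put $x$ into $D$. Then try to preserve $A$ below $t_1$. If this succeeds, $C\restriction t$ never changes again, so $\Theta^C(x)=0\ne1=D(x)$.
\end{itemize}
We cannot put $x$ into $D$ already at $t_0$, because the entry of $d(x)$ may allow $C\restriction t$ to change and $\Theta^C(x)$ to become $1$. The set $D$ is computable from $A$, since $x$ can enter $D$ only after the current $d(x)$ has entered $A$. Since $C$ is c.e., at most $t$ rounds fail. So the number of rounds is bounded by $t+1$, \emph{and this bound is known before the first round}. This is where the boundedness of $\theta$ is used.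

\subsection{The conflict, and spare numbers}\label{ss:spare}

Arrange the strategies on a tree. Let $\alpha$ be the node that measures the agreement of $C$ and $\Phi^A$, and let $\beta$ be a diagonalizing node below its infinitary outcome. A splitting strategy $\pi$ above $\alpha$ with $\alpha$ below its infinitary outcome is harmless. It is clean whenever $\alpha$ acts; so at $t_1$ its computations have settled again, and it will not move first. (If $\beta$ lies below the finitary outcome of $\pi$, then $\pi$ may simply initialize $\beta$.) The problem is a strategy $\pi$ between $\alpha$ and $\beta$, with $\beta$ below its infinitary outcome. When $d(x)$ enters $A$ at $t_0$, numbers $n$ may enter the set $B$ of $\pi$. When $\pi$ acts for the first time after the attack at $t_1$, it wants to enumerate $o(n)$, which may be smaller than the use of $\Phi^A\restriction t$.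

The remedy is to enumerate at $t_0$, together with $d(x)$, one \emph{spare number} from each reserve $R(n)$. Since $\pi$ is below $\alpha$, it is not visited between $t_0$ and $t_1$; so it decides about these numbers only after the round has ended. When $\pi$ acts next, it puts the spare number of $R(n)$ into $A_1$ if $n$ has entered $B$, and into $A_2$ otherwise. In neither case does it need $o(n)$. Since there are at most $t+1$ rounds, $t+1$ spare numbers in each reserve suffice.

\medskip
\noindent\textbf{The smallest example.} Let $t=1$ and let $\pi$ have the reserves
\[
R(0)=\{o(0),a,a'\},\qquad R(1)=\{o(1),b,b'\}.
\]
First round: $d,a,b$ enter $A$. Suppose that $0$ enters $C$, so that the round fails; $\beta$ gets a new number $d'$. Suppose also that $0$ enters $B$ and $1$ does not. At its next action $\pi$ puts $a$ into $A_1$, discards $R(0)$, and puts $d$ and $b$ into $A_2$. Second round, when $\Theta^C(x)=0$ again: $d'$ and $b'$ enter $A$. Now $C\restriction1=\{0\}$ cannot change any more. When the agreement returns, $x$ enters $D$. Suppose that $1$ has entered $B$ in the meantime. Then $\pi$ puts $b'$ into $A_1$ and $d'$ into $A_2$. Neither $o(0)$ nor $o(1)$ has entered $A$, so the attack is not disturbed. For $n=0,1$ we still have $n\in B$ iff $R(n)\cap A_1\neq\emptyset$.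

\medskip
Suppose now that after the attack $\pi$ has acted once and is clean, at stage $r$. For each $n$ with a reserve chosen before $r$, $\Psi^A(n)[r]=0$ with use $<r$. We now initialize all nodes of lower priority than $\beta$ a second time, so that they will not enumerate numbers $<r$ any more. (They had been initialized at the attack, but between $t_1$ and $r$ they may have chosen numbers below $r$.) Then nothing can make $\pi$ enumerate numbers from these reserves, and the attack has succeeded. If there are several nodes $\pi$ between $\alpha$ and $\beta$, there is one such initialization for each of them. Lemma~\ref{lem:injury} shows that they do not disturb each other.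

\subsection{Old reserves, and blocks of candidates}\label{ss:blocks}

So far we assumed that all reserves contain spare numbers for $x$. But $\pi$ cannot wait for $\theta(x)$ to converge, since it may never do so. When $\theta(x)$ converges, there are finitely many \emph{old} reserves without spare numbers for $x$. If $o(n)$ enters $A$ from an old reserve after the attack, the attack is lost. We then say that $x$ \emph{fails through} $n$. But we have gained something: by the rule in Section~\ref{ss:split}, all $R(m)$ with $m\ge n$ are discarded, and the reserves chosen later contain spare numbers for all candidates that are ready. So later failures are through smaller and smaller $n$.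

If we had more candidates than there are old reserves, one candidate would survive. This looks circular: the number of old reserves is known only when all candidates are ready, and it grows while we wait. With one node $\pi$, the circle is broken as follows. First appoint a single candidate $x_0$ and let $M_0$ be the value of the counter of $\pi$ when $x_0$ is ready. Then appoint $1+M_0$ further candidates, wait until they are ready, and only then start rounds, with $x_0$ first. For the further candidates there may be many old reserves with index $\ge M_0$. But if $x_0$ fails, it fails through some $n<M_0$, and this removes all old reserves with index $\ge n$. So at most $M_0$ of the further candidates can fail.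

With $q$ nodes between $\alpha$ and $\beta$ we use $q+1$ blocks of candidates. The size of each block after the first exceeds the sum of the counters at the time when the preceding block became ready. A block all of whose members fail must then have a failure through a node $\pi$ through which no candidate of an earlier block failed, and this cannot happen $q+1$ times.

\section{The construction}\label{sec:constr}

\subsection{Requirements}

Let $(W,\Phi)_e$ list all pairs of a c.e.\ set and a Turing functional. Let $(\Theta_j,\theta_j)$ list all pairs of a Turing functional and a partial computable function, where $\Theta_j^X(x)[s]$ counts as convergent only if $\theta_j(x)[s]\downarrow$ and all queries are $<\theta_j(x)$. We construct a c.e.\ set $A$ satisfying, for all $e$ and $j$: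
\begin{itemize}
\item[$P_e$] (for the $e$-th pair, written $(B,\Psi)$): if $B=\Psi^A$, there is a c.e.\ splitting $A_1\sqcup A_2=A$ with $A_1\equiv_T B$.
\item[$N_e$] (for the $e$-th pair, written $(C,\Phi)$): if $C=\Phi^A$, then a c.e.\ set $D$ is built such that $D\le_T A$ and $S_{e,j}$ holds for all $j$.
\item[$S_{e,j}$] (for $C,\Phi,D$ as in $N_e$): if $C=\Phi^A$, then it is not the case that $\theta_j$ is total and $D=\Theta_j^C$.
\end{itemize}

\subsection{Conventions}\label{ss:conv}

The construction proceeds in stages $s=0,1,2,\dots$; $A_s$ is $A$ at the beginning of stage $s$. A stage ends as soon as a node enumerates numbers into $A$. So $A=A_s$ whenever a node is visited at stage $s$. Computations at stage $s$ have use, argument and value $<s$, and they persist as long as the oracle does not change below the use. Only numbers \emph{chosen} in the construction are ever enumerated into $A$.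

Let $h(s)$ be the maximum of $s$ and all numbers chosen before stage $s$. A number chosen \emph{fresh} at stage $s$ is $>h(s)$ and different from all numbers chosen before. All choices are fresh. Hence $h$ is nondecreasing, $h(s)\ge s$, and:
\begin{quote}
(F1) A number chosen before stage $s$ is $\le h(s)$; a number chosen at a stage $\ge s$ is $>h(s)$.
\end{quote}

\subsection{The tree}

List all requirements in order type $\omega$, with $N_e$ before every $S_{e,j}$. Nodes of level $k$ work for the $k$-th requirement. $P$-nodes and $N$-nodes have the outcomes $\infty<_L f$; $S$-nodes have the single outcome $0$. For nodes $\gamma,\gamma'$ let $\gamma<_L\gamma'$ mean that $\gamma$ is to the left of $\gamma'$, that is, they are incomparable and at the first difference $\gamma$ has outcome $\infty$ and $\gamma'$ has outcome $f$. We say that $\gamma$ has \emph{higher priority} than $\gamma'$ if $\gamma<_L\gamma'$ or $\gamma\subsetneq\gamma'$. This is a linear order.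

For an $S_{e,j}$-node $\beta$ let $\alpha(\beta)$ be the $N_e$-node $\alpha\subsetneq\beta$. The node $\beta$ is \emph{live} if $\alpha(\beta)^\frown\infty\subseteq\beta$; a non-live $S$-node does nothing. For live $\beta$ with $\alpha=\alpha(\beta)$ let
\[
Q_\beta=\{\pi:\ \pi\text{ is a $P$-node},\ \alpha^\frown\infty\subseteq\pi,\ \pi^\frown\infty\subseteq\beta\}.
\]
These are the nodes $\pi$ between $\alpha$ and $\beta$ that were problematic in Section~\ref{ss:spare}, and only they keep spare numbers for $\beta$.

\emph{Initializing} a node discards all its parameters and states, cancels its candidates and any round in progress, and restarts the sets it builds as empty sets. All nodes start in this condition. There will be three kinds of initializations: of all nodes to the right of a visited node; of all nodes of lower priority than some $\beta$; and of all $\gamma$ with $\pi^\frown\infty<_L\gamma$, for some $\pi$. Each of these collections is closed under extension of nodes. Hence: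
\begin{quote}
(F2) Whatever initializes a node also initializes all nodes extending it.
\end{quote}

\subsection{A stage}

At stage $s$ visit nodes, starting with the root. Whenever a node $\delta$ is visited, first initialize all nodes to the right of $\delta$; then $\delta$ acts as described below. If $\delta$ has outcome $o$, visit $\delta^\frown o$ next, unless the stage has been ended or $\delta$ has level $s$, in which case the stage ends. At each stage only finitely many nodes have been visited so far and have nontrivial parameters, so all instructions are effective.

\subsubsection*{A $P$-node $\pi$ with pair $(B,\Psi)$}

The parameters of $\pi$ are a counter $p_\pi$, initially $0$; sets $A_1,A_2$; and, for some $n<p_\pi$, a \emph{current reserve} $R_\pi(n)$, which is a finite set consisting of a distinguished number $o_\pi(n)$ and of \emph{labeled} numbers. A number in neither $A_1$ nor $A_2$ is \emph{undecided} (for $\pi$).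

Let $p=p_\pi$. If not ($\Psi^A(n)[s]\downarrow=B_s(n)$ for all $n\le p$), the outcome is $f$. Otherwise $s$ is a \emph{$\pi$-expansionary} stage, and $\pi$ acts as follows.
\begin{enumerate}
\item[1.] For each $n\in B_s$ with a current reserve such that $R_\pi(n)\cap A_s$ contains an undecided number, put the least such number into $A_1$ and discard $R_\pi(n)$.
\item[2.] Put all other undecided elements of $A_s$ into $A_2$.
\item[3.] If some $n\in B_s$ still has a current reserve, $s$ is \emph{unclean}. Take the least such $n$. Enumerate $o_\pi(n)$ into $A$ and $A_1$. Discard $R_\pi(n)$ and all $R_\pi(m)$ with $m>n$. Initialize all $\gamma$ with $\pi^\frown\infty<_L\gamma$. End the stage.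
\item[4.] Otherwise $s$ is \emph{clean}.
 \begin{itemize}
 \item For each $m\le p$ with $m\notin B_s$ and without current reserve choose a reserve $R_\pi(m)$ of fresh numbers: the number $o_\pi(m)$, and for every ready, uncanceled, unfailed candidate $x$ (defined below) of a live $\beta$ with $\pi\in Q_\beta$ exactly $t_x+1$ numbers labeled $x$.
 \item Put $p_\pi:=p+1$.
 \item For every $\beta$ with $\pi\in Q_\beta$ such that $\beta$ is in attacked state and $s$ is the first clean $\pi$-stage at which $\pi$ acts after the attack, initialize all nodes of lower priority than $\beta$. (The attack may have been made earlier in the same stage.)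
 \item The outcome is $\infty$.
 \end{itemize}
\end{enumerate}
Each reserve chosen in step 4 is called a \emph{version}, and it is current until it is discarded. Discarded versions never return. An index $n$ that has a current reserve satisfies $n<p_\pi$. A number $o_\pi(n)$ is enumerated into $A$ only by $\pi$ itself, in step 3.

\subsubsection*{An $N$-node $\alpha$ with pair $(C,\Phi)$, building $D=D_\alpha$}

Let $\ell$ be the largest $y$ with $\Phi^A(z)[s]\downarrow=C_s(z)$ for all $z<y$. If $\ell$ is not larger than the last $\alpha$-expansionary stage ($0$ if there has been none since the last initialization), the outcome is $f$. Otherwise $s$ is \emph{$\alpha$-expansionary} and the outcome is $\infty$. Before proceeding, if a round $(x,t_0)$ of some $\beta$ with $\alpha(\beta)=\alpha$ is in progress, \emph{resolve} it: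
\begin{itemize}
\item If $C_s\restriction t_x=C_{t_0}\restriction t_x$, put $x$ into $D$ and say that $\beta$ \emph{attacks} with $x$ at stage $t_1=s$. The round is over, successfully, and $\beta$ is now in \emph{attacked state}. Initialize all nodes of lower priority than $\beta$.
\item Otherwise choose a fresh $d(x)$. The round is over, unsuccessfully.
\end{itemize}

\subsubsection*{A live $S_{e,j}$-node $\beta$, with $q=|Q_\beta|$}

When visited, $\beta$ does the following, according to its state.
\begin{itemize}
\item \emph{Attacked state}, after an attack with $x$ at $t_1$. If no number $\le h(t_1)$ has entered $A$ since the attack, do nothing. Otherwise declare $x$ \emph{failed}, leave the attacked state, and do nothing else at this visit.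
\item \emph{Set-up.} The candidates are appointed in blocks $E_0,\dots,E_q$ of fresh numbers $x$, each together with a fresh number $d(x)$. At the first visit after an initialization appoint $E_0$ with $|E_0|=1$. The block $E_k$, and each of its members, becomes \emph{ready} at the first later visit at which $\theta_j(x)[s]\downarrow$ for all $x\in E_k$. At that visit put $t_x=\theta_j(x)$ for $x\in E_k$, let $M_k(\pi)$ be the current value of $p_\pi$ for $\pi\in Q_\beta$, and, if $k<q$, appoint $E_{k+1}$ with
\[
|E_{k+1}|=1+\sum_{\pi\in Q_\beta}M_k(\pi).
\]
Set-up is complete when $E_q$ is ready.
\item \emph{Set-up complete at an earlier visit, and not in attacked state.} Let $x$ be the first unfailed candidate, if any, in the order of the blocks and in a fixed order within each block. If $\Theta_j^{C_s}(x)[s]\downarrow=0$, start a \emph{round} $(x,t_0)$ for $x$ at $t_0=s$: initialize all nodes of lower priority than $\beta$; enumerate into $A$ the number $d(x)$ and, for each $\pi\in Q_\beta$ and each $n$ such that the current $R_\pi(n)$ contains numbers labeled $x$, one number of $R_\pi(n)$ that is labeled $x$ and not yet in $A$. End the stage.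
\end{itemize}
If $\beta$ does not end the stage, the outcome is $0$.

A round is in progress until it is resolved, which happens at the next $\alpha(\beta)$-expansionary stage, or until $\beta$ is initialized. Nodes extending $\alpha^\frown\infty$ are visited only at $\alpha$-expansionary stages, after the resolution, and the start of a round ends the stage. So for each $\alpha$ at most one round is in progress at any time. This completes the construction.

\section{Verification}\label{sec:verif}

\subsection{Rounds and the true path}

\begin{lemma}\label{lem:rounds}
A candidate $x$ starts at most $t_x+1$ rounds. Hence the numbers labeled $x$ that a round requires always exist.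
\end{lemma}
\begin{proof}
An unsuccessful round, started at $t_0$ and resolved at $t_1$, has $C_{t_0}\restriction t_x\ne C_{t_1}\restriction t_x$. The intervals $[t_0,t_1]$ of different rounds for $x$ overlap at most in endpoints. Since $C$ is c.e., $C\restriction t_x$ changes at most $t_x$ times, so at most $t_x$ rounds are unsuccessful. A round that is successful, never resolved, or canceled is the last one for $x$; after a success $\beta$ stays in attacked state until $x$ fails or $\beta$ is initialized.

Each round uses at most one number labeled $x$ from a given version, such numbers are enumerated only in rounds for $x$, and a version with $x$-labels contains $t_x+1$ of them.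
\end{proof}

\begin{lemma}[True path]\label{lem:path}
For each $k$ there is a node $\gamma_k$ of level $k$ that is visited infinitely often, while the nodes to the left of $\gamma_k$ are visited at only finitely many stages altogether. The nodes $\gamma_k$ form a path. Each $\gamma_k$ is initialized only finitely often, and each $S$-node $\gamma_k$ starts only finitely many rounds.
\end{lemma}
\begin{proof}
We first note for an arbitrary $P$-node $\pi$:
\begin{quote}
($\dagger$) If $\pi$ has only finitely many clean stages, it has only finitely many expansionary stages.
\end{quote}
Indeed, reserves are chosen only at clean stages, finitely many at each, and every unclean stage discards at least one. So there are no unclean stages before the first clean one, and only finitely many between two consecutive clean stages and after the last one.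

Now we use induction on $k$. For $k=0$ let $\gamma_0$ be the root, which is visited at every stage. Let $\gamma=\gamma_k$ be visited infinitely often, with nodes to its left visited at only finitely many stages, and suppose that the lemma holds for levels $<k$.

\emph{Initializations of $\gamma$.} They have the following causes.
\begin{itemize}
\item Visits to nodes left of $\gamma$. There are finitely many.
\item Rounds, attacks, and initializations in step 4 that belong to some $\beta<_L\gamma$. Only finitely many such $\beta$ are ever visited, each finitely often. A visit starts at most one round, a round leads to at most one attack, and an attack leads to at most $|Q_\beta|$ initializations in step 4. So there are finitely many.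
\item The same for $\beta\subsetneq\gamma$. By induction $\beta$ starts only finitely many rounds, so again there are finitely many.
\item Unclean stages of $P$-nodes $\pi$ with $\pi^\frown\infty<_L\gamma$. If $\pi<_L\gamma$, then only finitely many such $\pi$ are ever visited, each finitely often. Otherwise $\pi^\frown f\subseteq\gamma$. Then $\pi^\frown\infty$, being left of $\gamma$, is visited only finitely often. A clean $\pi$-stage $s$ leads to a visit of $\pi^\frown\infty$, unless $s$ is the level of $\pi$. So $\pi$ has only finitely many clean stages, and by ($\dagger$) only finitely many unclean ones. There are finitely many $\pi$ with $\pi^\frown f\subseteq\gamma$.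
\end{itemize}

\emph{The next node.} If $\gamma$ is a $P$-node with infinitely many clean stages, then $\gamma_{k+1}=\gamma^\frown\infty$ is visited infinitely often. If it has only finitely many clean stages, then by ($\dagger$) it has finitely many expansionary stages; so $\gamma_{k+1}=\gamma^\frown f$ is visited at almost all stages at which $\gamma$ is visited, and $\gamma^\frown\infty$ is visited only finitely often. An $N$-node ends a stage only because of the level condition, at one stage; so $\gamma_{k+1}$ is $\gamma^\frown\infty$ if there are infinitely many $\gamma$-expansionary stages, and $\gamma^\frown f$ otherwise. A non-live $S$-node does nothing, and $\gamma_{k+1}=\gamma^\frown0$. A live $S$-node has finitely many candidates after its last initialization, each with finitely many rounds by Lemma~\ref{lem:rounds}; before its last initialization it is visited finitely often. So it starts finitely many rounds. It ends a stage only by starting a round or by the level condition. Hence $\gamma_{k+1}=\gamma^\frown0$ is visited infinitely often. In all cases the nodes left of $\gamma_{k+1}$ are visited at only finitely many stages.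
\end{proof}

\subsection{Which numbers can injure an attack}

Suppose that $\beta$ has attacked with $x$ at $t_1$. The attack is lost only if a number $\le h(t_1)$ enters $A$ afterwards. We want to show that the first such number is some $o_\pi(n)$ with $\pi\in Q_\beta$ from a version that is old in the sense of Section~\ref{ss:blocks}. The following lemma will be applied twice: at the attack, and at the later moment when some $\pi\in Q_\beta$ makes its protecting initialization in step 4. Part (a) says which numbers can enter at all after such an initialization; part (b) expresses that a clean $P$-node never moves first.

\begin{lemma}[Locating]\label{lem:locate}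
Let $\beta$ be live. Suppose that at some moment $\tau$ of a stage $\sigma$ all nodes of lower priority than $\beta$ are initialized. Let a number $z\le h(\sigma)$ enter $A$ after $\tau$, at a stage $s\ge\sigma$. Suppose that $\beta$ is in attacked state from $\tau$ until $z$ enters and that $\beta$ is not initialized from $\tau$ through the end of stage $s$. Then:
\begin{enumerate}
\item[(a)] $z=o_\pi(n)$ for some $P$-node $\pi$ with $\pi^\frown\infty\subseteq\beta$ and some $n$, and $z$ is enumerated by $\pi$ in step 3 at the unclean $\pi$-stage $s$. The version containing $z$ was chosen before stage $\sigma$, and it is current until it is used at stage $s$.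
\item[(b)] If $\sigma$ is a clean $\pi$-stage, for the $\pi$ of (a), and $\pi$ acts at $\sigma$ no later than $\tau$, then some number $<\sigma$ enters $A$ after $\tau$ and at a stage before $s$.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) Numbers enter $A$ in rounds of $S$-nodes or in step 3 of $P$-nodes. Suppose first that $z$ is enumerated in a round of $\eta$. If $\eta$ has higher priority than $\beta$, this round initializes $\beta$. If $\eta=\beta$, then $\beta$ is not in attacked state. Both are excluded. If $\eta$ has lower priority than $\beta$, it was initialized at $\tau$. Its candidates, their numbers $d(\cdot)$, and all versions bearing their labels were chosen after $\tau$, hence at stages $\ge\sigma$. By (F1) all numbers enumerated by $\eta$ are $>h(\sigma)$, contrary to $z\le h(\sigma)$.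

So $z=o_\pi(n)$ is enumerated in step 3 of a $P$-node $\pi$ at the unclean $\pi$-stage $s$. If $\pi$ has lower priority than $\beta$, it was initialized at $\tau$, and its version was chosen at a stage $\ge\sigma$, so $z>h(\sigma)$. If $\pi<_L\beta$, the visit to $\pi$ initializes $\beta$. If $\pi^\frown f\subseteq\beta$, step 3 initializes $\beta$. All of this is impossible. Since $\pi\ne\beta$, there remains $\pi^\frown\infty\subseteq\beta$. The version was chosen before stage $\sigma$ by (F1), since $z\le h(\sigma)$. Since step 3 uses a current version and discarded versions never return, the version was current from its choice until stage $s$.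

(b) Since $\pi$ acts only once at $\sigma$, and cleanly, $s>\sigma$. Let $\pi$ work for $(B,\Psi)$. By (a) the version containing $z$ was current both before and after the action of $\pi$ at $\sigma$. By cleanness $n\notin B_\sigma$. As $n<p_\pi$ already before this action, $\Psi^A(n)[\sigma]=B_\sigma(n)=0$ with use $<\sigma$. At $s$ we have $n\in B_s$, so $\Psi^A(n)[s]=1$. Hence some number $<\sigma$ lies in $A_s\setminus A_\sigma$. Nothing entered $A$ during stage $\sigma$ before $\tau$, as this would have ended the stage. So this number entered after $\tau$ and at a stage before $s$.
\end{proof}

\begin{lemma}[Injury]\label{lem:injury}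
Let $\beta$ attack with $x$ at stage $t_1$, and let the round have started at $t_0$. Let $u$ be the first number $\le h(t_1)$ that enters $A$ after the attack, at stage $s$. Suppose that $\beta$ is not initialized after the start of the round through the end of stage $s$. Then $u=o_\pi(n)$ for some $\pi\in Q_\beta$ and some $n$. The version $R_\pi(n)$ containing $u$ was chosen before stage $t_1$, is current until stage $s$, and has no numbers labeled $x$.
\end{lemma}

The idea for the last claim is this. If the version had $x$-labels, one of its spare numbers would have entered $A$ at $t_0$. At the first action of $\pi$ after the attack, at a stage $r$, this number makes $o_\pi(n)$ unnecessary if $n$ is in $B$ by then. Otherwise $r$ is clean, and the initialization in step 4 at $r$ protects the computation $\Psi^A(n)[r]=0$, so that $o_\pi(n)$ is not needed later either.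

\begin{proof}
Let $\alpha=\alpha(\beta)$. By (F2) no node $\subseteq\beta$ is initialized in the period considered. Since $\beta$ leaves the attacked state only after a number $\le h(t_1)$ has entered $A$, it is in attacked state until $u$ enters. So Lemma~\ref{lem:locate} applies with the initialization at the attack as $\tau$ and with $\sigma=t_1$, $z=u$. By (a), $u=o_\pi(n)$ with $\pi^\frown\infty\subseteq\beta$, entering by step 3, which enumerates only one number; so there is no ambiguity in ``first''. The version $R_\pi(n)$ containing $u$ was chosen before stage $t_1$ and is current until stage $s$.

\emph{$\pi\in Q_\beta$.} Suppose not. As $\pi\ne\alpha$, both are $\subsetneq\beta$, and $\alpha^\frown\infty\subseteq\beta$, we have $\pi^\frown\infty\subseteq\alpha$. Then $\pi$ acted at $t_1$ before $\alpha$, and it was clean. By (b), some number $<t_1\le h(t_1)$ entered $A$ after the attack and before $u$, contradicting the choice of $u$.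

\emph{The version has no $x$-labels.} Suppose it has, and let it be chosen at stage $v<t_1$. We will find stages
\[
v\le t_0<t_1\le r<s .
\]
There is no $\alpha$-expansionary stage strictly between $t_0$ and $t_1$, so $\pi\supseteq\alpha^\frown\infty$ is not visited there, and $v\le t_0$. If $v=t_0$, then $\pi$ acted before $\beta$ at $t_0$. So the version was current when $\beta$ started the round at $t_0$, and some $y\in R_\pi(n)$ labeled $x$ with $y\notin A_{t_0}$ was enumerated into $A$. At that time $y$ was undecided for $\pi$, as the sets $A_1,A_2$ of $\pi$ contain only elements of $A$.

Let $r$ be the first $\pi$-expansionary stage after $t_0$. Then $t_1\le r\le s$, because $\pi$ is not visited strictly between $t_0$ and $t_1$ and because $s\ge t_1>t_0$ is $\pi$-expansionary. If $r=t_1$, then $\pi$ acts at $r$ after the attack, since $\alpha\subsetneq\pi$. When $\pi$ starts to act at $r$, the version is still current, and $y$ is still undecided, since numbers are decided only at $\pi$-expansionary stages. Let $\pi$ work for $(B,\Psi)$.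

If $n\in B_r$, then $R_\pi(n)\cap A_r$ contains the undecided number $y$, and step 1 discards $R_\pi(n)$ at stage $r\le s$. Then $u$ is not enumerated in step 3 at stage $s$, a contradiction. So $n\notin B_r$, and therefore $r<s$, since $n\in B_s$.

If $r$ were unclean, some $o_\pi(n')$ would enter $A$ at stage $r$, after the attack. Its version was chosen at a stage $\le t_0<t_1$, since there is no $\pi$-expansionary stage between $t_0$ and $r$ and no version is chosen at an unclean stage. So $o_\pi(n')\le h(t_1)$ by (F1), and it enters before $u$, a contradiction.

So $r$ is clean, and it is the first clean $\pi$-stage at which $\pi$ acts after the attack. Since $\beta$ is in attacked state at $r$, step 4 of $\pi$ at $r$ initialized all nodes of lower priority than $\beta$. Moreover $\Psi^A(n)[r]=B_r(n)=0$ with use $<r$, while $\Psi^A(n)[s]=B_s(n)=1$. So some number $<r\le h(r)$ entered $A$ after $\pi$'s action at $r$ and at a stage before $s$. Let $u'$ be the first number $\le h(r)$ that entered $A$ after $\pi$'s action at $r$. It entered at a stage before $s$, hence before $u$, so $u'>h(t_1)$ by the choice of $u$.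

We apply Lemma~\ref{lem:locate} again, now with $\sigma=r$, $z=u'$, and with the initialization in $\pi$'s step 4 at $r$ as $\tau$. (Again part (a) shows that $u'$ entered alone.) By (a), $u'=o_{\pi'}(n')$ with $\pi'^\frown\infty\subseteq\beta$, and its version was chosen at a stage $v'<r$. The nodes $\pi$ and $\pi'$ are comparable, since both are $\subsetneq\beta$.
\begin{itemize}
\item Suppose $\pi'\subseteq\pi$. Then $\pi'$ acted at $r$ no later than $\tau$, and $r$ is a clean $\pi'$-stage: for $\pi'=\pi$ this was shown, and for $\pi'\subsetneq\pi$ we have $\pi'^\frown\infty\subseteq\pi$, and $\pi$ was visited at $r$. By (b) some number $<r\le h(r)$ entered $A$ after $\tau$ and before $u'$, contradicting the choice of $u'$.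
\item Suppose $\pi\subsetneq\pi'$. Since $u'>h(t_1)$, (F1) gives $v'\ge t_1$. At $v'$ the node $\pi'\supseteq\pi^\frown\infty$ was visited, so $v'$ is a clean $\pi$-stage with $t_0<v'<r$. This contradicts the choice of $r$ as the first $\pi$-expansionary stage after $t_0$.
\end{itemize}
Hence the version has no $x$-labels.
\end{proof}

\subsection{Some candidate survives}

We now carry out the counting argument of Section~\ref{ss:blocks}.

\begin{lemma}\label{lem:survive}
Let $\beta$ be live and initialized only finitely often, and suppose that after its last initialization its set-up is completed. Then not all candidates in the blocks $E_0,\dots,E_q$ appointed after this initialization fail.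
\end{lemma}
\begin{proof}
Let $Q=Q_\beta$, $q=|Q|$, and suppose that all candidates in $E_0\cup\dots\cup E_q$ fail. By (F2), the nodes $\pi\in Q$ are not initialized after the last initialization of $\beta$, so $p_\pi$ is nondecreasing from then on, and $M_i(\pi)\le M_k(\pi)$ for $i\le k$.

Let $x\in E_i$ attack at $t_1$ and fail. By Lemma~\ref{lem:injury}, the first number $\le h(t_1)$ entering $A$ after the attack is some $o_\pi(n)$ with $\pi\in Q$, from a version without $x$-labels. We say that $x$ \emph{fails through} $(\pi,n)$, at the stage $s$ when this number enters. The version was chosen before stage $t_1$, when $x$ was not failed and not canceled. Had $x$ been ready, the version would have $x$-labels. So it was chosen before $E_i$ became ready. Step 4 left $p_\pi>n$ when the version was chosen, and $p_\pi$ did not decrease until $E_i$ became ready, since an initialization of $\pi$ would have discarded the version. Hence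
\begin{equation}\label{eq:bound}
x\in E_i\text{ fails through }(\pi,n)\ \Longrightarrow\ n<M_i(\pi),
\end{equation}
and the version was chosen before set-up was complete.

\emph{Indices decrease.} Suppose that a failure through $(\pi,n)$ at stage $s$ is followed by a failure through $(\pi,n')$ at a stage $s'>s$. Then $n'<n$. Indeed, the version involved in the later failure was chosen before set-up was complete, hence before $s$, and it is current until $s'$. But at $s$ all versions of $\pi$ with index $\ge n$ were discarded.

\emph{Each block brings in a new node.} For $0\le k\le q+1$ let $S_k$ be the set of $\pi\in Q$ through which some candidate in $E_0\cup\dots\cup E_{k-1}$ fails. We claim that $S_k\subsetneq S_{k+1}$ for $0\le k\le q$. For $k=0$ we have $S_0=\emptyset$, and the element of $E_0$ fails through some $\pi$. Let $k\ge1$ and suppose $S_{k+1}=S_k$. Then every member of $E_k$ fails through some $\pi\in S_k$. For each $\pi\in S_k$, some candidate in a block $E_i$ with $i<k$ failed through $\pi$ at an index $n_\pi$, and $n_\pi<M_i(\pi)\le M_{k-1}(\pi)$ by \eqref{eq:bound}. A round for a candidate is started only after all earlier candidates have been declared failed; so the failures of the members of $E_k$ come later, at different stages, and those through $\pi$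 have strictly decreasing indices below $n_\pi$. So at most $M_{k-1}(\pi)$ members of $E_k$ fail through $\pi$. Altogether at most $\sum_{\pi\in Q}M_{k-1}(\pi)<|E_k|$ members of $E_k$ fail, a contradiction.

Hence $|S_{q+1}|\ge q+1>|Q|$, which is absurd.
\end{proof}

\subsection{The requirements are met}

Let $\alpha$ be the $N_e$-node on the true path, with pair $(C,\Phi)$, and suppose $C=\Phi^A$. Then $\ell\to\infty$, so there are infinitely many $\alpha$-expansionary stages, and $\alpha^\frown\infty$ is on the true path. Let $D$ be the final version of $D_\alpha$, that is, the one built after the last initialization of $\alpha$.

\begin{lemma}\label{lem:DleA}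
$D\le_T A$.
\end{lemma}
\begin{proof}
Work after the last initialization of $\alpha$. The finitely many candidates of nodes $\beta\supsetneq\alpha$ appointed earlier were canceled by (F2) and are not in $D$. Let $x$ be given. A number appointed as a candidate at a stage $\ge x$ is $>x$. So if $x$ is not appointed before stage $x$ as a candidate of a node $\beta$ with $\alpha(\beta)=\alpha$, then $x\notin D$. Otherwise use $A$ to search for a stage, after the appointment of $x$, at the end of which one of the following holds:
\begin{itemize}
\item[(i)] $x\in D$;
\item[(ii)] $x$ has been canceled and $x\notin D$;
\item[(iii)] $x\notin D$, no round for $x$ is in progress, and the current $d(x)$ is not in the final set $A$.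
\end{itemize}
In case (ii) $x$ never enters $D$. In case (iii) no further round for $x$ ever starts, since it would enumerate the current $d(x)$, and $d(x)$ changes only when a round is resolved. Since $x$ enters $D$ only at the resolution of a round, $x\notin D$ forever.

The search terminates: there are finitely many rounds for $x$ by Lemma~\ref{lem:rounds}, and each is resolved or canceled, because there are infinitely many $\alpha$-expansionary stages. After the last one (or after the appointment of $x$, if there is no round), $x\in D$, or $x$ is canceled, or the current $d(x)$ is never enumerated, since $d(x)$ enters $A$ only in a round for $x$.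
\end{proof}

\begin{lemma}\label{lem:S}
$S_{e,j}$ is satisfied for every $j$. Hence $D\not\le_{\mathrm{wtt}}C$.
\end{lemma}
\begin{proof}
Let $\beta$ be the $S_{e,j}$-node on the true path. It is live. Work after its last initialization. If set-up is never completed, some block $E_k$ never becomes ready; as $\beta$ is visited infinitely often, $\theta_j(x)\uparrow$ for some $x\in E_k$, and $S_{e,j}$ holds. Otherwise let $x$ be the first candidate that never fails; it exists by Lemma~\ref{lem:survive}. From some point on, $x$ is the first unfailed candidate.

(a) \emph{Suppose that $\beta$ attacks with $x$ at some stage $t_1$}, in a round started at $t_0$. Since $x$ never fails and $\beta$ is visited infinitely often, no number $\le h(t_1)$ enters $A$ after the attack. Since $t_1$ and $t_0<t_1$ are $\alpha$-expansionary, $\ell>t_0\ge t_x$ at $t_1$. So at $t_1$ the set $C_{t_1}$ and $\Phi^A$ agree below $t_x$, by computations with uses $<t_1\le h(t_1)$. Nothing entered $A$ at stage $t_1$ before the attack, so these computations persist forever. Hence, using $C=\Phi^A$ and the success of the round,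
\[
C\restriction t_x=C_{t_1}\restriction t_x=C_{t_0}\restriction t_x .
\]
The computation $\Theta_j^{C_{t_0}}(x)[t_0]=0$ makes only queries $<\theta_j(x)=t_x$. So $\Theta_j^C(x)=0\ne1=D(x)$.

(b) \emph{Suppose that $\beta$ never attacks with $x$.} Then $D(x)=0$. There are finitely many rounds for $x$, all of which are resolved. So from some point on $\beta$ starts no round, although it is visited infinitely often with $x$ as first unfailed candidate and not in attacked state. So $\Theta_j^{C_s}(x)[s]\downarrow=0$ fails at all these visits. Hence it is not the case that $\Theta_j^C(x)\downarrow=0=D(x)$.
\end{proof}

\begin{lemma}\label{lem:P}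
Every $P_e$ is satisfied.
\end{lemma}
\begin{proof}
Let $\pi$ be the $P_e$-node on the true path, with pair $(B,\Psi)$, and suppose $B=\Psi^A$. Work after the last initialization of $\pi$; in particular, $A_1$ and $A_2$ are the sets built after it. If there were only finitely many clean stages, $p_\pi$ would be eventually constant, and as $B=\Psi^A$, almost all visits of $\pi$ would be expansionary. This contradicts ($\dagger$) in the proof of Lemma~\ref{lem:path}. So there are infinitely many clean stages, and $p_\pi\to\infty$.

\emph{Splitting.} $A_1$ and $A_2$ are c.e.\ subsets of $A$. They are disjoint, since steps 1 and 2 treat only undecided numbers, and in step 3 the number $o_\pi(n)$ of a current version has not been in $A$ before, hence is undecided. Every element of $A$ is decided no later than at the first $\pi$-expansionary stage that begins after it has entered $A$, because of step 2. So $A_1\sqcup A_2=A$.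

We shall use:
\begin{quote}
($\ddagger$) After a clean stage $s$, no $n\in B_s$ has a current reserve, and no $n\in B_s$ receives one later.
\end{quote}
This holds because reserves are chosen at a stage $s'$ only for numbers $m\notin B_{s'}$.

\emph{$B\le_T A_1$.} Suppose that $B\restriction n$ is known. Find a clean stage $s$ with $n\le p_\pi$ at the beginning of step 4 and $B_s\restriction n=B\restriction n$. If $n\in B_s$, we are done. Otherwise $n$ has a current reserve $R_\pi(n)$ after stage $s$. By ($\ddagger$), no $m<n$ with $m\in B$ has a current reserve after $s$; so no $m<n$ causes a discard after $s$. Thus $R_\pi(n)$ is discarded only if $n$ enters $B$. If $n$ enters $B$, then at the next expansionary stage an element of $R_\pi(n)$ enters $A_1$, in step 1, or in step 3, where $n$ is least. Conversely, elements of this version enter $A_1$ only while it is current and only if $n\in B$. So $n\in B$ iff $R_\pi(n)\cap A_1\ne\emptyset$, and the finite set $R_\pi(n)$ is known.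

\emph{$A_1\le_T B$.} A number enters $A_1$ only as a member of a version that is current at that time, and only if the index $n$ of this version is in $B$. Let $y$ be given. Versions consist of fresh numbers; so if $y$ lies in no version chosen by $\pi$ since its last initialization and before stage $y$, then $y\notin A_1$. Otherwise $y$ lies in exactly one such version, of index $n$, say. If $n\notin B$, then $y\notin A_1$. If $n\in B$, find a clean stage $s$ after the version was chosen with $n\in B_s$. By ($\ddagger$) the version has been discarded by then, so $y\in A_1$ iff $y$ is in $A_1$ at the end of stage $s$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]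
If $B\le_T A$ is c.e., then $B=\Psi^A$ for some pair $(B,\Psi)$ in the list, so $A$ has the USP by Lemma~\ref{lem:P}. If $C\le_T A$ is c.e., then $C=\Phi^A$ for some pair in the list, and Lemmas~\ref{lem:DleA} and~\ref{lem:S} give a c.e.\ set $D\le_T A$ with $D\not\le_{\mathrm{wtt}}C$. The degree of $A$ is not wtt-topped, as was shown after the statement of the theorem.
\end{proof}

\section{Complements}\label{sec:compl}

We prove the remaining parts of Theorem~\ref{thm:compl}.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(1), second sentence]
The inclusion is the first sentence, proved in Section~\ref{sec:top}. It is proper by Theorem~\ref{thm:main}.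
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(2)]
Let $\mathbf a$ be a non-wtt-topped degree and let $A\in\mathbf a$ have the USP. The degree $\mathbf 0'$ contains the wtt-top $K$, so $\mathbf a\ne\mathbf 0'$. Hence $A$ is incomplete, and it is low$_2$ by fact (ii). If $A$ were low, it would be a wtt-top by fact (i), contrary to the choice of $\mathbf a$.
\end{proof}

Lemma~\ref{lem:rounds} uses that $C$ is c.e. For part (3) we need not repeat the construction: an $\omega$-c.e.\ set $C\le_T A$ is wtt-reducible to a c.e.\ set that is still computable from $A$. This c.e.\ set counts the changes of the approximation to $C$. We count only at stages at which the approximation is confirmed by the computation from $A$; otherwise the count might not be computable from $A$.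

\begin{proof}[Proof of Theorem~\ref{thm:compl}(3)]
Let $C=\Phi^A$ be $\omega$-c.e.\ with approximation $c$ and bound $b$. Call a stage $s$ \emph{$x$-good} if $\Phi^A(x)[s]\downarrow=c(x,s)$. For each $x$ almost all stages are $x$-good. Let $\hat C$ be the set of all $\langle x,k\rangle$ with $k\ge1$ such that there are $x$-good stages $s_0<\dots<s_k$ with $c(x,s_i)\ne c(x,s_{i+1})$ for all $i<k$. Then $\hat C$ is c.e., and $\langle x,k\rangle\in\hat C$ implies $k\le b(x)$. Let $K_x$ be the largest $k$ with $\langle x,k\rangle\in\hat C$, or $0$ if there is none. Omitting the last stages of a sequence $s_0<\dots<s_k$ shows that $\langle x,k\rangle\in\hat C$ iff $1\le k\le K_x$. Also, $K_x$ is the number of changes of $c(x,\cdot)$ along the sequence of $x$-good stages: between $s_i$ and $s_{i+1}$ there is at least one change along this sequence, so $k$ never exceeds the number of changes, and the first $x$-good stage together with the stages at which the value has just changed attains it.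

\emph{$C\le_{\mathrm{wtt}}\hat C$.} Let $v_x$ be the value of $c(x,\cdot)$ at the first $x$-good stage; $v_x$ is computable from $x$. Along the $x$-good stages the value starts with $v_x$, changes $K_x$ times, and ends with $C(x)$. So $C(x)\equiv v_x+K_x\pmod 2$, and $K_x$ is found by asking $\hat C$ about $\langle x,k\rangle$ for $1\le k\le b(x)$.

\emph{$\hat C\le_T A$.} With $A$ find an $x$-good stage $s$ such that the computation $\Phi^A(x)[s]$ is $A$-correct, that is, $A$ does not change below its use after $s$. At all later stages this computation persists, so at all later $x$-good stages $c(x,\cdot)$ has the same value as at $s$. Hence $K_x$ is determined by the stages $\le s$.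

By Theorem~\ref{thm:main} there is a c.e.\ set $D\le_T A$ with $D\not\le_{\mathrm{wtt}}\hat C$. Since $C\le_{\mathrm{wtt}}\hat C$ and $\le_{\mathrm{wtt}}$ is transitive, $D\not\le_{\mathrm{wtt}}C$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{R} \texttt{http://www.cs.auckland.ac.nz/CDMTCS//researchreports/047rod.pdf}
\end{thebibliography}

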